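# Two disjoint cycles of different length in bipartite 3-regular digraphs

## 1. Digraphs, weights, cycle factors and signs of perfect matchings

**Definition 1 (digraph, path, cycle).** A *digraph* $D=(V,A)$ is finite and simple with $V\neq\emptyset$: no loops and no multiple arcs. Two opposite arcs $xy$ and $yx$ are allowed. *Paths* and *cycles* are directed, and *disjoint* means vertex-disjoint. We write $N_D^+(u)=\{v:(u,v)\in A\}$, $N_D^-(u)=\{v:(v,u)\in A\}$, $d_D^+(u)=|N_D^+(u)|$, $d_D^-(u)=|N_D^-(u)|$. For $T\subseteq V$, $D[T]$ is the induced subdigraph. A digraph is *strong* if every vertex can be reached from every other one by a path.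

For example, two vertices $x,y$ with both arcs $xy,yx$ form a digraph whose only cycle has length 2.

**Definition 2 (regular, bipartite).** $D$ is *$k$-regular* if $d_D^+(v)=d_D^-(v)=k$ for every vertex $v$. It is *bipartite* if $V=U\cup W$ is a partition such that all in- and out-neighbors of a vertex of $U$ lie in $W$, and all in- and out-neighbors of a vertex of $W$ lie in $U$. We call $U$ and $W$ the two *colors*; along every arc the color changes.

Three examples will accompany us.

*Example 1.* Replace every edge of $K_{3,3}$ by two opposite arcs. The result is bipartite and 3-regular.

*Example 2.* For $m\ge1$ let $L_m$ have vertex classes $V_0,\dots,V_{2m-1}$ of size 3 and all arcs from $V_i$ to $V_{i+1}$ (indices mod $2m$). It is 3-regular, and it is bipartite because the number of classes is even. $L_1$ is Example 1.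

*Example 3.* Let $D_7$ have vertices $u_x,w_x$ ($x\in\mathbb Z_7$) and arcs $u_x\to w_{x+s}$, $w_x\to u_{x+s}$ for $s\in\{1,2,4\}$. It is bipartite and 3-regular. The six differences of distinct elements of $\{1,2,4\}$ are
$$2-1=1,\quad 4-2=2,\quad 4-1=3,\quad 1-4=4,\quad 2-4=5,\quad 1-2=6 \pmod 7,$$
each nonzero residue exactly once. Hence two distinct vertices of the same color have exactly one common in-neighbor. Moreover no two elements of $\{1,2,4\}$, equal or not, add up to $0$ mod 7, so $D_7$ has no 2-cycle.

**Definition 3 (weights).** Let $\omega:V\to\mathbb R_{>0}$. The *weight* of a path or cycle is the sum of its vertex weights; $|Z|_\omega$ is the weight of $Z$. For $\omega\equiv1$ the weight of a cycle is its length.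

For example, with $\omega(x)=1$, $\omega(y)=\frac12$ the 2-cycle on $x,y$ has weight $\frac32$.

**Definition 4 (cycle factor).** A *cycle factor* of a digraph is a set of disjoint cycles covering all vertices. Sending each vertex to its successor, we see that it is the same thing as a permutation of the vertices that moves each vertex to an out-neighbor. A permutation of $n$ elements with $\kappa$ cycles has sign $(-1)^{n-\kappa}$, so the sign of the permutation knows the parity of the number of cycles.

For example, $D_7$ has the cycle factor $u_x\mapsto w_{x+1}$, $w_x\mapsto u_{x+1}$. Since 7 is odd, it is a single cycle of length 14.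

**Definition 5 (sign of a perfect matching).** Let $G$ be an undirected bipartite graph with sides $\mathsf A,\mathsf B$. We write PM for perfect matching and view a PM as a bijection $\mathsf A\to\mathsf B$. Two PMs $M,M'$ have the *same sign* if the permutation $M^{-1}M'$ of $\mathsf A$ is even. After fixing a reference bijection we write $\operatorname{sgn}(M)=\pm1$. If the symmetric difference $M\triangle M'$ is one cycle of length $2\ell$, then $M^{-1}M'$ is an $\ell$-cycle, so the signs differ by the factor $(-1)^{\ell-1}$.

For example, the two PMs of a 4-cycle have opposite signs and the two PMs of a 6-cycle have the same sign. The six PMs of $K_{3,3}$ are the six elements of $S_3$, three of each sign.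

## 2. The Henning–Yeo conjecture and its weighted form

Take a digraph in which every vertex has three arcs out and three arcs in, and which is bipartite. Must it contain two cycles that share no vertex and have different lengths? The following conjecture of Henning and Yeo, which our source takes from "On Vertex Disjoint Cycles Of Different Length In 3-Regular Digraphs" (https://viasm.edu.vn/Cms_Data/Contents/viasm/Media/file/Preprint_1456.pdf), says yes.

**Conjecture (Henning and Yeo).** A bipartite 3-regular digraph contains two disjoint cycles of different length.

The conjecture is true, and we prove a version with vertex weights.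

**Theorem 1.** Let $D=(V,A)$ be a bipartite 3-regular digraph and $\omega:V\to\mathbb R_{>0}$. Then $D$ contains two disjoint cycles of different total weight. In particular ($\omega\equiv1$) $D$ contains two disjoint cycles of different length.

**Theorem 2.** For $d\ge3$, every bipartite $d$-regular digraph with positive vertex weights contains two disjoint cycles of different weight. For $d=1,2$ this fails even for $\omega\equiv1$, and for $d=3$ bipartiteness cannot be dropped.

We shall use one deep theorem, on Pfaffian braces (Section 9). Everything else is elementary: Hall's theorem, König's theorem that a $k$-regular bipartite multigraph has a proper $k$-edge-coloring (so its edge set is a union of $k$ disjoint PMs), and Euler's formula.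

In $L_m$ the answer can be read off. One vertex from each class gives a cycle of length $2m$. Let $x_i,y_i$ be the two remaining vertices of $V_i$; then $x_0x_1\cdots x_{2m-1}y_0y_1\cdots y_{2m-1}x_0$ is a cycle of length $4m$ disjoint from it.

## 3. A longest path, and all digraphs with a 2-cycle

The first lemma produces two cycles of different weight; they are nested rather than disjoint. It drives the whole proof.

**Lemma 1.** Let $T^*$ be a finite non-empty digraph, loops allowed, no multiple arcs, with positive vertex weights and all outdegrees $\ge2$ (or all indegrees $\ge2$). Then $T^*$ has two cycles of different weight, where a loop counts as a cycle.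

*Proof.* Reversing all arcs, we may assume that the outdegrees are $\ge2$. Let $v_1\cdots v_t$ be a longest path. All out-neighbors of $v_t$ lie on it, possibly including $v_t$ itself. Let $v_i,v_j$ with $i<j\le t$ be two of them. The cycles $v_i\cdots v_tv_i$ and $v_j\cdots v_tv_j$ have different weights, since the first contains all vertices of the second and also $v_i$. $\square$

This suggests the natural plan. Find a cycle $Z$ such that every vertex outside $Z$ has at most one out-neighbor on $Z$, with something left outside. Then $D-V(Z)$ has all outdegrees $\ge2$, and Lemma 1 gives two cycles of different weight in it. At least one of the two has weight different from $|Z|_\omega$, and it is disjoint from $Z$.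

The plan settles every bipartite 3-regular digraph with a 2-cycle $Z=xyx$: since $x$ and $y$ have different colors, every vertex has at most one out-neighbor in $\{x,y\}$, and there are at least $6$ vertices. It follows that the theorem holds for at most 10 vertices. Indeed both sides have the same size $n$ (count the arcs from $U$ to $W$: $3|U|=3|W|$), there are $6n$ arcs and $n^2$ pairs in $U\times W$, and $6n>n^2$ for $n\le5$ forces two opposite arcs.

## 4. A digraph in which the deletion of a cycle never works

The plan stops when every cycle $Z$ has an outside vertex with two out-neighbors on $Z$. This does happen: in $D_7$, *every* cycle $Z$ that is not Hamiltonian has such a vertex, and if $Z$ is Hamiltonian nothing is left.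

To check this, let $Z$ contain $k$ vertices of each color, $P=V(Z)\cap U$ and $Q=V(Z)\cap W$. As there is no 2-cycle, $2\le k\le6$. Suppose every vertex outside $Z$ has at most one out-neighbor on $Z$.

- If $k=2$, let $w$ be the common in-neighbor of the two vertices of $P$. By assumption $w\in Q$. Its predecessor on $Z$ is one of the two vertices of $P$, which gives a 2-cycle, a contradiction.
- If $3\le k\le5$, the $3k$ arcs entering $P$ come from $Q$ except for at most $7-k$ of them, so at least $4k-7$ arcs go from $Q$ to $P$. In the same way at least $4k-7$ arcs go from $P$ to $Q$. Without 2-cycles, $2(4k-7)\le k^2$. For $k=3,4,5$ this reads $10\le9$, $18\le16$, $26\le25$, a contradiction.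
- If $k=6$, the vertex of $W$ outside $Z$ has three out-neighbors in $U$, at least two of them on $Z$, a contradiction.

Of course $D_7$ satisfies Theorem 1 with unit weights: $u_0w_1u_2w_3u_0$ and $u_1w_2u_3w_4u_5w_6u_1$ are disjoint cycles of lengths 4 and 6. But deleting one cycle and counting outdegrees does not find them. Two additions will get past this point. First, we use *whole families* of disjoint cycles and the rigid way in which they must be connected in a counterexample. Second, we use parity: the sign of a permutation controls whether a family has an even number of cycles.

## 5. What a counterexample satisfies: path systems and a potential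

From here through Section 7, and again from Section 12 through Section 14, **suppose Theorem 1 fails for $D$**, that is,
$$\text{any two disjoint cycles of } D \text{ have equal weight.}\tag{1}$$
A connected component of $D$ is again a counterexample, so let $D$ be connected. Since in- and outdegrees agree at every vertex, $D$ is then strong. Let $V=U\cup W$ be the bipartition. The reversed digraph is also a counterexample, so every statement we prove may be applied to it.

The next lemma records the failure of the plan of Section 3, with paths allowed in place of single vertices.

**Lemma 2.** Let $Z$ be a cycle of $D$ and $Q_1,\dots,Q_s$ ($s\ge1$) pairwise disjoint paths in $D-V(Z)$. Let $T^*$ have vertices $Q_1,\dots,Q_s$, weighted by path weight, with an arc $Q_i\to Q_j$ ($i=j$ allowed) if $D$ has an arc from the last vertex of $Q_i$ to the first vertex of $Q_j$. Then not all outdegrees of $T^*$ are $\ge2$. In particular, for $\emptyset\ne T\subseteq V\setminus V(Z)$, $D[T]$ has a vertex of outdegree $\le1$ and a vertex of indegree $\le1$.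

*Proof.* Concatenating the paths along a cycle of $T^*$ gives a cycle of $D-V(Z)$ of the same weight. If all outdegrees were $\ge2$, Lemma 1 would give two cycles of $D-V(Z)$ of different weight. One of them would have weight different from $|Z|_\omega$ and be disjoint from $Z$, against (1). For the last sentence take the vertices of $T$ as one-vertex paths, first in $D$ and then in the reversed digraph. $\square$

The next lemma says that two disjoint cycles restrict strongly how other vertices attach to them. The reason is a potential modulo the common weight.

**Lemma 3.** Let $Y,Z$ be disjoint cycles of $D$ and $r\in V\setminus V(Y)$.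

(a) If $r$ has two out-neighbors on $Z$, then $r\notin Z$ and $D-V(Y)$ has no path from $Z$ to $r$.

(b) If $r$ has two in-neighbors on $Z$, then $r\notin Z$ and $D-V(Y)$ has no path from $r$ to $Z$.

In particular $Z$ has no chords: every arc of $D$ between vertices of $Z$ is an arc of $Z$.

*Proof.* Suppose (a) or (b) fails. Then $r$ and $Z$ lie in one strong component $Q$ of $D-V(Y)$: either $r\in Z$, or the arcs between $r$ and $Z$ and the path in the other direction connect them both ways.

All cycles of $Q$ are disjoint from $Y$, so by (1) they have weight $g=|Y|_\omega$. Define the weight of a walk as the sum of $\omega$ over the tails of its arcs. A closed walk decomposes into cycles, so every closed walk in $Q$ has weight in $g\mathbb Z$. Fix a vertex $x_0$ of $Q$ and let $f(y)\in\mathbb R/g\mathbb Z$ be the weight of a walk from $x_0$ to $y$ in $Q$. This does not depend on the walk: complete two such walks by the same walk from $y$ to $x_0$, and compare the two closed walks. By construction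
$$f(y)=f(x)+\omega(x)\quad\text{for every arc } xy \text{ of } Q .\tag{2}$$
Going once around $Z$, the values of $f$ increase by positive steps with total $|Z|_\omega=g$. Hence $f$ is injective on $V(Z)$.

In case (a), two out-neighbors of $r$ on $Z$ both have the value $f(r)+\omega(r)$, against injectivity. In case (b), let $y\ne y'$ on $Z$ be in-neighbors of $r$. By (2) the successor of $y$ on $Z$ has value $f(y)+\omega(y)=f(r)$, and so has the successor of $y'$. The two successors are distinct, a contradiction.

Finally, the tail of a chord would be a vertex of $Z$ with two out-neighbors on $Z$, which (a) forbids. $\square$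

## 6. Families of disjoint cycles arranged in a ring

**Definition 6 (cyclic family).** Let $Z_1,\dots,Z_\kappa$ ($\kappa\ge2$) be disjoint cycles of $D$ and $J=V\setminus\bigcup V(Z_i)$. The family is *cyclic* if, after renumbering (indices mod $\kappa$), the $Z_i$ are chordless and there is a partition $J=B_1\sqcup\dots\sqcup B_\kappa$, parts possibly empty, such that every arc leaving a vertex of $Z_i$ is an arc of $Z_i$ or ends in $B_i\cup Z_{i+1}$, and every arc leaving a vertex of $B_i$ ends in $B_i\cup Z_{i+1}$.

*Example 4.* (The definition makes sense in any digraph.) Let $\kappa\ge2$, let $Z_i=a_ib_ic_id_ia_i$ with $a_i,c_i\in U$, $b_i,d_i\in W$, and let each vertex of $Z_i$ also send arcs to the two vertices of opposite color on $Z_{i+1}$. Each vertex has outdegree $1+2$ and indegree $1+2$, so this digraph is bipartite and 3-regular, and the $Z_i$ form a cyclic family with $J=\emptyset$.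

In a counterexample, families of cycles have no choice but to be cyclic. With three or more cycles this holds without further conditions.

**Lemma 4.** Any family of $\kappa\ge3$ disjoint cycles $Z_1,\dots,Z_\kappa$ of $D$ is cyclic.

*Proof.* Let $\mathcal Z=\bigcup V(Z_i)$. Call a path *direct* if its internal vertices avoid $\mathcal Z$.

**Step 1: putting the cycles into a cyclic order.** By Lemma 2 with $Z=Z_i$ and $T=V\setminus V(Z_i)$ there is a vertex $x_i\notin Z_i$ with at most one out-neighbor outside $Z_i$, hence with at least two out-neighbors on $Z_i$. For every $j\neq i$,
$$\text{every path from } Z_i \text{ to } x_i \text{ meets } Z_j.\tag{3}$$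
This is trivial if $x_i\in Z_j$, and otherwise it is Lemma 3(a) with $Y=Z_j$, $Z=Z_i$, $r=x_i$.

Let $\mathcal Q$ be the digraph on $\{1,\dots,\kappa\}$ with $i\to j$ ($i\ne j$) if there is a direct path from $Z_i$ to $Z_j$. It is strong: a path of $D$ from $Z_i$ to $Z_k$ is cut by its vertices in $\mathcal Z$ into direct paths, each of which stays at one index or gives an arc of $\mathcal Q$.

Fix $i$. Take a path from $Z_i$ to $x_i$ and let $Z_j$ contain its last vertex in $\mathcal Z$. Either $x_i\in Z_j$, or $x_i\notin\mathcal Z$ and there is a direct path from $Z_j$ to $x_i$. We have $j\ne i$: in the first case because $x_i\notin Z_i$, and in the second because a direct path from $Z_i$ to $x_i\notin\mathcal Z$ would avoid the other cycles, against (3). Now any $\mathcal Q$-path from $i$ to $j$ gives, via direct paths and pieces of the cycles, a walk from $Z_i$ to $x_i$ that meets only cycles with index on this $\mathcal Q$-path, and the walk contains a path from $Z_i$ to $x_i$. By (3) the $\mathcal Q$-path contains all indices.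

Let $i=q_1,q_2,\dots,q_\kappa=j$ be such a $\mathcal Q$-path; it exists since $\mathcal Q$ is strong. If $i\to q_b$ with $b\ge3$, then $q_1,q_b,\dots,q_\kappa$ is a $\mathcal Q$-path from $i$ to $j$ that misses $q_2$, a contradiction. So $i$ has outdegree exactly 1 in $\mathcal Q$. This holds for every $i$, and $\mathcal Q$ is strong, so $\mathcal Q$ is a directed cycle. Number the cycles so that $i\to i+1$.

**Step 2: recording how a vertex of $J$ is attached.** For $r\in J$ let $S(r)$ be the set of $i$ with a direct path from $Z_i$ to $r$, and $T(r)$ the set of $i$ with a direct path from $r$ to $Z_i$. Both are non-empty because $D$ is strong. If $i\in S(r)$, $j\in T(r)$ and $i\ne j$, then joining the two direct paths at $r$ gives a walk, hence a direct path, from $Z_i$ to $Z_j$. Therefore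
$$i\in S(r),\ j\in T(r)\ \Longrightarrow\ j\in\{i,i+1\}.\tag{4}$$
If $y\to r$ is an arc with $y,r\in J$, then $S(y)\subseteq S(r)$ and $T(r)\subseteq T(y)$.

**Step 3: no vertex of $J$ is attached to the same cycle from both sides.** We show that $L_i:=\{r\in J:i\in S(r)\cap T(r)\}$ is empty. Let $r\in L_i$. Direct paths lead from $Z_i$ to $r$ and from $r$ to $Z_i$, and they avoid $Z_j$ for $j\ne i$. So Lemma 3 with $Y=Z_j$ shows that $r$ has at most one in-neighbor and at most one out-neighbor on $Z_i$. By (4), $S(r)\subseteq\{i-1,i\}$ and $T(r)\subseteq\{i,i+1\}$. Also $i-1\in S(r)$ and $i+1\in T(r)$ do not both hold: by (4) this would need $i+1\in\{i-1,i\}$, which is false mod $\kappa\ge3$.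

Suppose first that $R_0=\{r\in L_i:i-1\notin S(r)\}\ne\emptyset$. Let $r\in R_0$, so $S(r)=\{i\}$, and let $y\in N^-(r)$. If $y\in Z_k$, then $k\in S(r)$, so $k=i$. If $y\in J$, then $\emptyset\ne S(y)\subseteq S(r)=\{i\}$ and $i\in T(r)\subseteq T(y)$, so $y\in R_0$. At most one in-neighbor of $r$ lies on $Z_i$, so at least two lie in $R_0$. Thus $D[R_0]$ has all indegrees $\ge2$, which contradicts Lemma 2 with $Z=Z_1$.

Otherwise suppose $L_i\ne\emptyset$ and $i-1\in S(r)$ for all $r\in L_i$. Then $i+1\notin T(r)$, so $T(r)=\{i\}$ for all $r\in L_i$. Let $r\in L_i$ and $y\in N^+(r)$. If $y\in Z_k$, then $k\in T(r)$, so $k=i$. If $y\in J$, then $\emptyset\ne T(y)\subseteq T(r)=\{i\}$ and $i\in S(r)\subseteq S(y)$, so $y\in L_i$. At most one out-neighbor lies on $Z_i$, so $D[L_i]$ has all outdegrees $\ge2$, again contradicting Lemma 2.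

**Step 4: reading off the partition.** By Step 3 and (4), $i\in S(r)$ and $j\in T(r)$ force $j=i+1$. So for each $r\in J$ there is an $i$ with $S(r)=\{i\}$, $T(r)=\{i+1\}$; put $r\in B_i$. We check the arcs.

- An arc from $Z_i$ to $Z_k$, $k\ne i$, gives $i\to k$ in $\mathcal Q$, so $k=i+1$.
- An arc from $Z_i$ to $r\in B_k$ gives $i\in S(r)=\{k\}$.
- An arc from $r\in B_i$ to $Z_k$ gives $k\in T(r)=\{i+1\}$.
- An arc from $r\in B_i$ to $r'\in B_k$ gives $i\in S(r)\subseteq S(r')=\{k\}$.

The $Z_i$ are chordless by Lemma 3. $\square$

With two cycles the argument above breaks down, since $i-1=i+1$. A condition on $J$ replaces it.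

**Lemma 5.** Let $Z_1,Z_2$ be disjoint cycles of $D$ such that $D[J]$ is a disjoint union of directed paths, or $J=\emptyset$. Then the family is cyclic, and each component path of $D[J]$ lies in a single $B_i$.

*Proof.* Chordlessness is Lemma 3. Let $s_1\to\dots\to s_q$ be a component of $D[J]$. All three in-neighbors of $s_1$ lie on $Z_1\cup Z_2$; say two of them lie on $Z_i$, and put $Z'=Z_{3-i}$. By Lemma 3(b) with $Y=Z'$ no path from $s_1$ to $Z_i$ avoids $Z'$. Hence no $s_a$ has an out-neighbor on $Z_i$, as $s_1\cdots s_a$ could be continued to it. In particular $s_q$, which has no out-neighbor in $J$, has its three out-neighbors on $Z'$. By Lemma 3(a) with $Y=Z_i$, no path from $Z'$ to $s_q$ avoids $Z_i$. Hence no $s_a$ has an in-neighbor on $Z'$. Put all vertices of this path into $B_i$. Then arcs leaving it end in $B_i\cup Z_{i+1}$, and arcs from the cycles into it come from $Z_i$. Doing this for all components gives the required partition. $\square$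

## 7. Parity of cycle factors, and the nodes of a counterexample

The next step shows the strength of cyclic families: with an even number of cycles, a checkerboard splits $V$ into two halves, each with all outdegrees at least 2.

**Lemma 6.** Every cycle factor of $D$ has an odd number of cycles.

*Proof.* Suppose a cycle factor $Z_1,\dots,Z_\kappa$ has $\kappa$ even, so $\kappa\ge2$. By Lemma 4 or Lemma 5 with $J=\emptyset$ it is cyclic: each vertex of $Z_l$ has its successor as its only out-neighbor on $Z_l$ and two out-neighbors on $Z_{l+1}$, of the opposite color. Let
$$\mathcal A=\bigcup_{l\text{ odd}}(V(Z_l)\cap U)\ \cup\bigcup_{l\text{ even}}(V(Z_l)\cap W),\qquad \mathcal B=V\setminus\mathcal A .$$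
Both are non-empty, as every cycle contains both colors. Passing from $Z_l$ to $Z_{l+1}$ changes the parity of the index, also from $\kappa$ to $1$ because $\kappa$ is even, and it changes the color. So $D[\mathcal A]$ and $D[\mathcal B]$ have all outdegrees $\ge2$. Then $D[\mathcal B]$ contains a cycle, and Lemma 2 with this cycle and $T=\mathcal A$ gives a contradiction. $\square$

In Example 4 with $\kappa=2$ this is visible: $\mathcal A=\{a_1,c_1,b_2,d_2\}$ and $\mathcal B=\{b_1,d_1,a_2,c_2\}$. The 2-cycle $b_1a_2b_1$ in $\mathcal B$ and the 4-cycle $a_1b_2c_1d_2a_1$ in $\mathcal A$ are disjoint.

To exploit Lemma 6 we ask how the parity of a cycle factor can be changed. Let $G_1$ be the undirected bipartite graph on $U\cup W$ whose edges are the arcs from $U$ to $W$, and $G_2$ the one whose edges are the arcs from $W$ to $U$. Both are simple and cubic.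

**Definition 7 (nodes).** The connected components of $G_1$ and of $G_2$ are the *nodes* of $D$. For a node $N$ of $G_1$ let $\mathrm{In}(N)=V(N)\cap U$, $\mathrm{Out}(N)=V(N)\cap W$; for a node $N$ of $G_2$ let $\mathrm{In}(N)=V(N)\cap W$, $\mathrm{Out}(N)=V(N)\cap U$. Each vertex $x$ is an input of exactly one node $h(x)$ and an output of exactly one node $t(x)$, and these have different types (one is a component of $G_1$, the other of $G_2$). We regard $x$ as a *link* from $t(x)$ to $h(x)$. This gives a digraph $\mathcal N$ on the nodes, multiplicities ignored. Let $\nu\ge2$ be the number of nodes and $m_N=|\mathrm{In}(N)|=|\mathrm{Out}(N)|$.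

For example, $D_7$ has two nodes, $G_1$ and $G_2$. The nodes of $L_m$, for $m\ge2$, are $2m$ copies of $K_{3,3}$, one between each $V_i$ and $V_{i+1}$, and $\mathcal N$ is a directed cycle of length $2m$.

All out-neighbors of $x$ are outputs of $h(x)$, and all in-neighbors of $x$ are inputs of $t(x)$. An arc $xy$ of $D$ is an edge of the node $h(x)=t(y)$. Hence $\mathcal N$ is strong: given nodes $N,N'$, take $x$ with $t(x)=N$ and $y$ with $h(y)=N'$; a path of $D$ from $x$ to $y$ gives a walk of $\mathcal N$ from $N$ to $N'$. Reversing $D$ keeps the nodes and exchanges In and Out. Finally, *a choice of one PM in every node is the same as a cycle factor of $D$*.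

**Definition 8 (extremal graph).** A connected simple cubic bipartite graph is *extremal* if all its PMs have the same sign.

For example, $K_{3,3}$ is not extremal. The Heawood graph is, as we shall see in Section 10.

**Lemma 7.** Every node of $D$ is extremal.

*Proof.* Let $M,M'$ be PMs of the node $N$, viewed as bijections $\mathrm{In}(N)\to\mathrm{Out}(N)$. Extend both by the same PMs of the other nodes. The permutations of $V$ given by the two cycle factors differ by the permutation $M'M^{-1}$ of $\mathrm{Out}(N)$. By Lemma 6 both have an odd number of cycles, so they have the same sign, and $M'M^{-1}$ is even. Its conjugate $M^{-1}M'$ is then even too. $\square$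

So a counterexample is wired together from extremal graphs. Full cycle factors cannot give more than this. In $D_7$ both nodes are Heawood graphs (Section 10), so all cycle factors have the same parity, and the 14-cycle shows that this parity is odd. Lemma 6 is no obstruction there. To go on we need cycle families that leave out a few vertices in such a way that parity can be changed again, and for this we must understand extremal graphs. The next four sections are about undirected graphs and use no assumption on $D$.

## 8. Cubic bipartite graphs: Hall's condition, 4-cycles and mixed pairs

In Sections 8–11 all graphs are undirected and bipartite with sides $\mathsf A,\mathsf B$. They are simple unless called multigraphs. A cubic bipartite multigraph has sides of equal size.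

This lemma supplies all the perfect matchings that we shall need.

**Lemma 8.** Let $G$ be a connected cubic bipartite multigraph. For $\emptyset\ne S\subsetneq\mathsf A$ we have $|N(S)|\ge|S|+1$. Hence $G-x-y$ has a PM for all $x\in\mathsf A$, $y\in\mathsf B$, and every edge lies in a PM. The same holds with the sides exchanged.

*Proof.* The $3|S|$ edges at $S$ end in $N(S)$, and at most $3$ end in each vertex, so $|N(S)|\ge|S|$. Equality would mean that all edges at $N(S)$ go to $S$, so that $S\cup N(S)$ is a union of components, although it misses part of $\mathsf A$. For the second claim let $S\subseteq\mathsf A\setminus\{x\}$ be non-empty. Then $|N(S)\setminus\{y\}|\ge|S|$, and Hall's theorem applies. If $xy$ is an edge, add it to a PM of $G-x-y$. $\square$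

Next we see that 4-cycles produce both signs.

**Lemma 9.** If a cubic bipartite multigraph contains a 4-cycle $C$, then some PM $M$ contains two opposite edges of $C$, and $M\triangle C$ is a PM of opposite sign. The two PMs agree at every vertex outside $C$. In particular an extremal graph has no 4-cycle.

*Proof.* By König there is a proper 3-edge-coloring. Two of the four edges of $C$ get the same color, so they are opposite. Let $M$ be this color class. Then $M$ and $M\triangle C$ differ by a transposition. $\square$

**Definition 9 (mixed pair).** Let $N$ be extremal. A pair $(x,y)$ of vertices on different sides is *mixed* if $N-x-y$ has PMs of both signs.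

For example, in the Heawood graph every pair consisting of a point and a line not through it is mixed (Lemma 12(b)). A mixed pair is always non-adjacent: if $xy$ were an edge, adding it to the two PMs would give PMs of $N$ of both signs.

Our goal in Sections 9–11 is to show that every extremal graph has many mixed pairs.

## 9. Pfaffian braces and their 4-cycles

**Definition 10 (brace).** A *brace* is a connected bipartite graph in which every matching of size at most two is contained in a PM.

For example, $K_{3,3}$ and the cube are braces. In the cube, two disjoint edges are either parallel, and then the PM of all edges in that direction contains them, or they lie in two opposite faces, each of which has a PM containing its edge. The 6-cycle is not a brace: two opposite edges lie in no common PM.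

**Definition 11 (trisum).** A graph $G$ is a *trisum* of $G_1,G_2,G_3$ if there are a graph $G_0$, a 4-cycle $C$ of $G_0$ and subgraphs $G_1,G_2,G_3$ with $G_1\cup G_2\cup G_3=G_0$, $G_i\cap G_j=C$ ($i\ne j$), $V(G_i)\setminus V(C)\neq\emptyset$, and $G$ arises from $G_0$ by deleting some (possibly no) edges of $C$.

For example, glue three cubes along a common face $C$ and delete the four edges of $C$. The result is a cubic bipartite graph on $4+3\cdot4=16$ vertices. In the literature $C$ is also required to be central, that is, $G_0-V(C)$ has a PM. We use only the "only if" direction of the theorem below, and dropping this condition only enlarges the class of graphs obtained.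

**Definition 12 (Pfaffian orientation).** An orientation of a graph $G$ is *Pfaffian* if every even cycle $C$ for which $G-V(C)$ has a PM has an odd number of edges directed in either direction of traversal.

For example, orient three edges of a 4-cycle from $\mathsf A$ to $\mathsf B$ and the fourth from $\mathsf B$ to $\mathsf A$. Traversing the cycle, one or three edges point along the traversal, so this is Pfaffian.

**Theorem A (Robertson–Seymour–Thomas, Ann. of Math. 150 (1999) 929–975; McCuaig, Electron. J. Combin. 11 (2004) R79).** A brace has a Pfaffian orientation if and only if it is isomorphic to the Heawood graph or can be obtained from planar braces by repeatedly applying the trisum operation.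

To connect this with signs of PMs we use the following translation.

**Lemma 10.** A bipartite graph $G$ has a Pfaffian orientation if and only if its edges can be given signs $s(e)=\pm1$ so that all PMs $M$ have the same value of $\operatorname{sgn}(M)\prod_{e\in M}s(e)$.

*Proof.* Let orientations and sign functions correspond by $s(e)=+1$ if $e$ is directed from $\mathsf A$ to $\mathsf B$, and $s(e)=-1$ otherwise. Let $C$ be a cycle of length $2\ell$ such that $G-V(C)$ has a PM, with $m$ edges of sign $-1$. When we traverse $C$, $\ell$ of its edges are traversed from $\mathsf A$ to $\mathsf B$. If all signs were $+1$, exactly these would be directed along the traversal, and each edge of sign $-1$ changes the count by one. So the number of edges directed along the traversal is $\equiv\ell+m\pmod2$.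

If $M\triangle M'=C$, the quotient of the two values is $(-1)^{\ell-1}(-1)^m$, which is $1$ if and only if $\ell+m$ is odd. Every $C$ as above is of the form $M\triangle M'$: combine a PM of $G-V(C)$ with the two PMs of $C$. And any two PMs are joined by a sequence of PMs that switches the cycles of their symmetric difference one by one. So all values agree if and only if the orientation is Pfaffian. $\square$

For example, $K_{3,3}$ has no Pfaffian orientation: each edge lies in two of the six PMs, so the product of all six values is $(-1)^3=-1$, while six equal values have product $1$. An extremal graph satisfies the criterion with all edge signs $+1$.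

Extremal graphs have no 4-cycles, and the next lemma says that almost all Pfaffian cubic braces do have them.

**Lemma 11.** Let $G$ be a simple cubic brace with a Pfaffian orientation, not isomorphic to the Heawood graph. Then $G$ has a 4-cycle and, for every vertex $x$, a 4-cycle avoiding $x$.

*Proof.* **Step 1: a class that contains $G$.** As $G$ is simple, cubic and bipartite, it has at least 6 vertices. Let $\mathcal T$ be the smallest class that contains all planar braces with $\ge6$ vertices and is closed under trisums. A brace with fewer than 6 vertices is $K_2$ or $C_4$ (a path on four vertices is no brace, as its middle edge lies in no PM). Such braces cannot be constituents of a trisum, because constituents have more than four vertices. So $G\in\mathcal T$ by Theorem A. All members of $\mathcal T$ are simple and bipartite: in a trisum, each $G_i$ induces one of the two namings of the bipartition of the connected graph $C$, so after renaming sides the three bipartitions agree.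

**Step 2: all members of $\mathcal T$ have minimum degree $\ge3$.** First let a brace with $\ge6$ vertices have a vertex $v$ with at most two neighbors.

- If $v$ has only one neighbor $z$, then an edge $zv'$ with $v'\ne v$ exists by connectedness. It lies in no PM, as $v$ must be matched to $z$.
- Let $v$ have the neighbors $z,z'$. If $z$ has no neighbor but $v$, the edge $vz'$ lies in no PM; likewise with $z,z'$ exchanged. If there are disjoint edges $zy,z'y'$ with $y,y'\neq v$, they lie in no common PM, as $v$ could not be matched. Otherwise $N(z)=N(z')=\{v,y\}$, and $y$ has a further neighbor $z''$ by connectedness. Then $yz''$ lies in no PM, because $v$ and $y$ must be matched to $z$ and $z'$.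

Each case contradicts the definition of a brace. In a trisum of graphs of minimum degree $\ge3$, each $G_i$ contributes at least one edge outside $C$ at each vertex of $C$, so these vertices have degree $\ge3$ even if all edges of $C$ are deleted; the other vertices keep their degrees. The claim follows by induction. We also see that if a *cubic* $G\in\mathcal T$ is a trisum of $G_1,G_2,G_3\in\mathcal T$ over $C$, then at each vertex of $C$ exactly one edge outside $C$ comes from each $G_i$, all edges of $C$ are deleted, and each $G_i$ is cubic.

**Step 3: the claim for the induction.** We show by induction on the number of vertices that *every cubic $G\in\mathcal T$ has a 4-cycle, and for each 4-cycle $C'$ of $G$ there is a 4-cycle vertex-disjoint from $C'$*. This implies the lemma: of two disjoint 4-cycles, at least one avoids $x$.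

**Step 4: planar braces.** Let $G$ be a cubic planar brace with $\ge6$ vertices. We first exclude edge cuts $\delta(Y)$ of size $\le2$, $\emptyset\ne Y\ne V(G)$. Counting the edges at $Y\cap\mathsf A$ and at $Y\cap\mathsf B$, we see that $3(|Y\cap\mathsf A|-|Y\cap\mathsf B|)$ is the number of cut edges with their $\mathsf A$-end in $Y$ minus the number of those with their $\mathsf B$-end in $Y$. Its absolute value is $\le2$, so it is $0$. As $G$ is connected, the cut is not empty. So it consists of two edges $a_1b_1$, $b_2a_2$ with $a_1,b_2\in Y$, $b_1,a_2\notin Y$, $a_i\in\mathsf A$, $b_i\in\mathsf B$. Since $|Y\cap\mathsf A|=|Y\cap\mathsf B|$, each PM contains both or none of them. Choose a neighbor $b'\ne b_1,b_2$ of $a_2$. Then $a_1b_1$ and $a_2b'$ are disjoint edges in no common PM, since a PM containing $a_1b_1$ contains $b_2a_2$. This is a contradiction.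

A connected cubic graph without bridges is 2-connected, because a cut vertex of degree 3 is joined to some part by a single edge. So in a plane embedding all faces are bounded by cycles, which have even length $\ge4$. With $|E|=\frac32|V|$ and $\sum_F|F|=2|E|$, Euler's formula gives
$$\sum_F(6-|F|)=6|\{F\}|-2|E|=6\bigl(|V|-|E|+|\{F\}|\bigr)=12 .$$
Only faces of length 4 contribute a positive term, namely 2. So there are at least six 4-faces.

Let $C'$ be a 4-cycle. It has no chord, as $G$ is simple and bipartite. Let $i$ of the four further edges at $C'$ lie inside $C'$. If $1\le i\le3$, the vertices strictly inside form a non-empty set with edge cut of size $i$, and those strictly outside one of size $4-i$. One of these numbers is $\le2$, a contradiction. So $i\in\{0,4\}$, and by connectedness one side of $C'$ contains nothing, that is, $C'$ bounds a face. At most four other faces share an edge with $C'$, and there are at least five further 4-faces. So some 4-face boundary $F\ne C'$ shares no edge with $C'$. In a cubic graph two cycles through a common vertex share an edge at it, so $F$ is vertex-disjoint from $C'$.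

**Step 5: trisums.** Let the cubic graph $G$ be a trisum of $G_1,G_2,G_3\in\mathcal T$ over $C$. By Step 2 each $G_j$ is cubic and $G=G_0-E(C)$. By induction each $G_j$ has a 4-cycle $X_j$ disjoint from its 4-cycle $C$, and $X_j\subseteq G$. In particular $G$ has a 4-cycle. Let $C'$ be any 4-cycle of $G$. No two vertices of $C$ are adjacent in $G$: two vertices of $C$ on different sides are joined by an edge of $C$, which was deleted, and the $G_i$ are simple. So $C'$ contains at most two vertices of $C$, and $C'-V(C)$ has at most two components, each inside one $G_j-V(C)$. Hence for some $j\in\{1,2,3\}$, $C'$ avoids $V(G_j)\setminus V(C)$, and $X_j$ is disjoint from $C'$. $\square$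

## 10. The Heawood graph

The *Fano plane* has 7 points and 7 lines, three points on each line and three lines through each point; two points lie on exactly one common line, and two lines meet in exactly one point. These axioms are symmetric in points and lines. The *Heawood graph* $H$ is its point–line incidence graph. For example, in $D_7$ take the $w_y$ as points and the sets $N^+(u_x)$ as lines: by Example 3 this is a Fano plane, so the node $G_1$ is $H$, and likewise $G_2$.

The next lemma says that $H$ is extremal, and that after deleting a non-adjacent pair, or a certain set of four vertices, both signs appear.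

**Lemma 12.** (a) All PMs of $H$ have the same sign.

(b) If $r,q$ are non-adjacent vertices on different sides, $H-r-q$ has PMs of both signs.

(c) Let $q\ne w$ be on the same side, $p_c$ their common neighbor, $N(w)=\{p_c,p_i,p_j\}$. Then $H-\{w,q,p_i,p_j\}$ has PMs of both signs.

*Proof.* (a) We show $|\det M|=\operatorname{per}M$ for the incidence matrix $M$. This suffices, since the determinant is the sum of the signs of the PMs and the permanent is their number. First, $MM^T=2I+J_7$, with $J_7$ the all-ones matrix, has eigenvalues $2$ (six times) and $9$. So $|\det M|=\sqrt{2^6\cdot9}=24$.

For the permanent, fix a point $P$ and a line $L=\{P,a,b\}$ through it. The other lines through $P$ are $\{P,c,d\}$ and $\{P,e,f\}$. A further line through $a$ contains one of $c,d$ and one of $e,f$; name $e,f$ so that these lines are $\{a,c,e\}$ and $\{a,d,f\}$. Then the further lines through $b$ are $\{b,c,f\}$ and $\{b,d,e\}$. Remove $P$ and $L$. Choose the line for $a$ and the line for $b$, in 4 ways; the four remaining lines, restricted to the points $c,d,e,f$, are, respectively,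
$$cd,ef,df,de;\qquad cd,ef,df,cf;\qquad cd,ef,ce,de;\qquad cd,ef,ce,cf .$$
In each case one point ($c$, $e$, $f$, $d$, respectively) lies on only one line, which must be matched to it, and the other three lines form a triangle on the other three points, giving 2 PMs. So $8$ PMs contain the pair $P,L$. As $P$ lies on three lines, there are $3\cdot8=24$ PMs.

(b) Let $P\notin L=\{A_1,A_2,A_3\}$ be the point and the line. The lines through $P$ are $\{P,A_i,B_i\}$, and the remaining three lines are $m_i=\{A_i,B_j,B_k\}$, $\{i,j,k\}=\{1,2,3\}$. Put $l_i=\{A_i,B_i\}$, the line through $P$ and $A_i$ after deletion of $P$. Two PMs of $H-P-L$ are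
$$\{m_iA_i,\ l_iB_i:\ i=1,2,3\}\quad\text{and}\quad\{m_1A_1,\ l_1B_1,\ l_2A_2,\ l_3A_3,\ m_2B_3,\ m_3B_2\}.$$
As maps from lines to points, the second sends $l_2$ where the first sends $m_2$ (to $A_2$), $m_2$ where the first sends $l_3$ (to $B_3$), $l_3$ where the first sends $m_3$ (to $A_3$), and $m_3$ where the first sends $l_2$ (to $B_2$). So they differ by the 4-cycle $l_2\mapsto m_2\mapsto l_3\mapsto m_3\mapsto l_2$, which is odd.

(c) By the symmetry of points and lines, let $w=\{p_c,p_i,p_j\}$ and $q=\{p_c,a,b\}$ be lines. Naming the points as in (a), the others are $t=\{p_c,d,e\}$, $\{p_i,a,d\}$, $\{p_i,b,e\}$, $\{p_j,a,e\}$, $\{p_j,b,d\}$. After the deletion $p_c$ lies only on $t$, so $p_ct$ is in every PM. The points $a,d,b,e$ and the lines $ad,db,be,ea$ form an 8-cycle. Its two PMs differ by a 4-cycle permutation, so they have opposite signs. $\square$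

## 11. Tight sets and the mixed pairs of an extremal graph

**Definition 13 (tight set).** Let $N$ be a connected cubic bipartite multigraph. A set $X\subset V(N)$ is *tight* with majority side $\mathsf A$ if $|X\cap\mathsf A|=|X\cap\mathsf B|+1$ and all edges leaving $X$ have their end in $X$ in $\mathsf A$. Tight sets with majority side $\mathsf B$ are defined analogously. $X$ is *nontrivial* if $|X|\ge3$ and $|\bar X|\ge3$, where $\bar X=V(N)\setminus X$.

If $X$ is tight with majority side $\mathsf A$, then $|\delta(X)|=3|X\cap\mathsf A|-3|X\cap\mathsf B|=3$, and $\bar X$ is tight with majority side $\mathsf B$. Let $N/\bar X$ be obtained by contracting $\bar X$ to a vertex $b^*$ on side $\mathsf B$, and $N/X$ by contracting $X$ to a vertex $a^*$ on side $\mathsf A$. So $N/\bar X$ keeps $X$, and $N/X$ keeps $\bar X$. Both are connected cubic bipartite multigraphs, and the three edges at $b^*$ (at $a^*$) are the three cut edges.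

*Example 5.* Take $K_{3,3}$ without one vertex of $\mathsf B$ and another $K_{3,3}$ without one vertex of $\mathsf A$, and join the three vertices of degree 2 on one side to those on the other by three edges. In the resulting 10-vertex graph the first piece is a nontrivial tight set $X$ with $|X\cap\mathsf A|=3$, $|X\cap\mathsf B|=2$. Both contractions are $K_{3,3}$.

First we need to know how signs behave when two PMs are glued along a tight cut.

**Lemma 13.** Let $X$ be tight with majority side $\mathsf A$. Let $R=\emptyset$ or $R=\{r,q\}\subset X$ with $r\in\mathsf A$, $q\in\mathsf B$. The PMs $M$ of $N-R$ correspond to the pairs $(M',M'')$ of PMs of $N/\bar X-R$ and $N/X$ that contain the same cut edge, and $\operatorname{sgn}M=c\cdot\operatorname{sgn}M'\operatorname{sgn}M''$ with a constant $c=\pm1$.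

*Proof.* In $X\setminus R$ there is one more vertex of $\mathsf A$ than of $\mathsf B$, and the vertices of $X\cap\mathsf B$ are matched inside $X$. So $M$ contains exactly one cut edge, and the correspondence is clear. Let this cut edge be $ab$ with $a\in X$. Consider $M\cup\{a^*\mapsto b^*\}$ and $M'\cup M''$ as bijections from $(\mathsf A\setminus R)\cup\{a^*\}$ to $(\mathsf B\setminus R)\cup\{b^*\}$. They agree except that the first maps $a\mapsto b$, $a^*\mapsto b^*$ and the second $a\mapsto b^*$, $a^*\mapsto b$. So they differ by a transposition. The sign of the first is a constant times $\operatorname{sgn}M$, and that of the second is a constant times $\operatorname{sgn}M'\operatorname{sgn}M''$. $\square$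

For example, the construction of Example 5 with $H$ in place of $K_{3,3}$ gives, by Lemmas 12(a) and 13, an extremal graph with 13 vertices on each side. So $H$ is not the only one.

Next, graphs without nontrivial tight sets are braces. This brings Theorem A into play.

**Lemma 14.** A connected cubic bipartite multigraph $G$ with at least 6 vertices and no nontrivial tight set is simple and a brace.

*Proof.* If $y$ has a double edge to $z$ and a single edge to $z'\ne z$, then $\{y,z,z'\}$ is a nontrivial tight set, since all edges at $y$ stay inside. Triple edges are impossible by connectedness. So $G$ is simple. By Lemma 8, $G$ has a PM and every edge lies in one. Suppose disjoint edges $a_1b_1$, $a_2b_2$ lie in no common PM. By Hall there is $\emptyset\ne S\subseteq\mathsf A\setminus\{a_1,a_2\}$ with $|N(S)\setminus\{b_1,b_2\}|<|S|$. As $|N(S)|\ge|S|+1$ by Lemma 8, we get $|N(S)|=|S|+1$ and $b_1,b_2\in N(S)$. Then $S\cup N(S)$ is tight with majority side $\mathsf B$, since all edges at $S$ stay inside. It has at least 3 vertices. Its complement contains $a_1,a_2$ and $|\mathsf B|-|N(S)|=|\mathsf A|-|S|-1\ge1$ vertices of $\mathsf B$. So it is nontrivial, a contradiction. $\square$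

Now we can find a piece of the Heawood graph in every extremal graph.

**Lemma 15.** Let $N$ be extremal. Then $N\cong H$, or $N$ has a nontrivial tight set $X$ with $N/\bar X\cong H$ such that all PMs of $N/X$ have the same sign.

*Proof.* Suppose $N$ has no nontrivial tight set. By Lemma 14 it is a brace, and by Lemma 10 with all edge signs $+1$ it has a Pfaffian orientation. If $N\not\cong H$, Lemma 11 gives a 4-cycle, contradicting Lemma 9.

Otherwise let $X$ be a nontrivial tight set of minimum size, call its majority side $\mathsf A$, and let $G'=N/\bar X$. We show in four steps that $X$ is as required.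

**Step 1: $G'$ is a simple brace.** As $|X|\ge3$, $X\cap\mathsf B\ne\emptyset$. A vertex of $X\cap\mathsf B$ has three distinct neighbors, all in $X\cap\mathsf A$, so $G'$ has at least 6 vertices. Suppose $G'$ has a nontrivial tight set. Its complement is one too, so let $Y$ be the one of the two that avoids $b^*$. Then $Y\subseteq X$, $Y$ is tight and nontrivial in $N$, and $|Y|\le|X|+1-3<|X|$, contradicting minimality. So Lemma 14 applies.

**Step 2: $G'$ has a Pfaffian orientation.** Let $f$ be a cut edge. Combining the PMs $M'\ni f$ of $G'$ with a fixed PM of $N/X$ containing $f$, which exists by Lemma 8, we get PMs of $N$. As $N$ is extremal, Lemma 13 shows that all these $M'$ have the same sign $\varepsilon_f$. Give the three edges $f$ at $b^*$ the sign $\varepsilon_f$ and all other edges of $G'$ the sign $1$. Every PM of $G'$ contains exactly one edge at $b^*$, so all values in Lemma 10 equal $1$.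

**Step 3: $G'\cong H$.** If not, Lemma 11 gives a 4-cycle of $G'$ avoiding $b^*$. By Lemma 9 there are PMs of $G'$ of opposite signs with the same edge at $b^*$, contradicting Step 2.

**Step 4: signs on $N/X$.** By Lemma 12(a) $\operatorname{sgn}M'$ is constant over the PMs of $G'$. Every PM $M''$ of $N/X$ extends to a PM of $N$ by a PM of $G'$ through the same cut edge. As $N$ is extremal, Lemma 13 shows that $\operatorname{sgn}M''$ is constant. $\square$

This is what the directed part of the proof will use.

**Lemma 16.** Let $N$ be extremal. Then each side of $N$ has at least 7 vertices, and:

(a) There is a set $\Lambda$ of at least four vertices on one side such that each $r\in\Lambda$ forms a mixed pair with *every* vertex of the other side not adjacent to $r$.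

(b) Every vertex of $N$ belongs to a mixed pair.

*Proof.* If $N\cong H$, take a whole side as $\Lambda$ and use Lemma 12(b). Otherwise take $X$ from Lemma 15, with majority side called $\mathsf A$. Then $|X\cap\mathsf A|=7$, $|X\cap\mathsf B|=6$, and the cut edges are $p_kb_k$ ($k=1,2,3$) with distinct $p_k\in X\cap\mathsf A$, as $H$ is simple. The $b_k\in\mathsf B\setminus X$ need not be distinct. The sides of $N$ are equal in size, so both have at least 7 vertices. Let $\Lambda=(X\cap\mathsf A)\setminus\{p_1,p_2,p_3\}$, so $|\Lambda|=4$.

**Step 1: non-adjacent pairs inside $X$.** *If $r\in X\cap\mathsf A$, $q\in X\cap\mathsf B$ are non-adjacent, then $(r,q)$ is mixed.* By Lemma 12(b) $H-r-q$ has PMs of both signs. Each extends to a PM of $N-r-q$ by a PM of $N/X$ containing the appropriate cut edge (Lemma 8). By Lemma 13 with $R=\{r,q\}$ and the constancy of the sign on $N/X$, both signs occur.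

**Step 2: pairs from $\Lambda$ to the outside.** *If $r\in\Lambda$, $q\in\mathsf B\setminus X$, then $(r,q)$ is mixed.* The vertex $r$ is not adjacent to $b^*$ in $H$, so $N[X]-r=H-r-b^*$ has PMs of both signs. Combine them with a fixed PM of $N[\bar X]-q=N/X-a^*-q$, which exists by Lemma 8.

Steps 1 and 2 prove (a).

**Step 3: every vertex is in a mixed pair.** A vertex of $\mathsf B$ has degree 3, so it is non-adjacent to some $r\in\Lambda$; use (a). A vertex of $X\cap\mathsf A$ is non-adjacent to some of the six vertices of $X\cap\mathsf B$; use Step 1.

Finally let $y\in\mathsf A\setminus X$. By Lemma 8, $N/X-y-b_1$ has a PM $M''$. Its edge at $a^*$ comes from a cut edge $p_jb_j$ with $b_j\ne b_1$, so $j\ne1$. Let $\{1,j,c\}=\{1,2,3\}$ and let $q\in X\cap\mathsf B$ be a neighbor of $p_c$. In $H$ the vertices $q$ and $b^*$ lie on the same side with common neighbor $p_c$, and $N(b^*)=\{p_c,p_1,p_j\}$. By Lemma 12(c) with $w=b^*$, $H-\{b^*,q,p_1,p_j\}$ has PMs $M'_+,M'_-$ of opposite signs. They cover $X\setminus\{q,p_1,p_j\}$, while $M''\setminus\{a^*b_j\}$ covers $\bar X\setminus\{y,b_1,b_j\}$. Hence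
$$M'_\pm\cup\{p_1b_1,\,p_jb_j\}\cup(M''\setminus\{a^*b_j\})$$
are PMs of $N-y-q$ of opposite signs, and $(y,q)$ is mixed. $\square$

## 12. Chains of links

We return to the counterexample $D$ and its nodes. By Lemma 7 every node $N$ is extremal, so Lemma 16 applies to it; in particular $m_N\ge7$. Lemma 6 took away our freedom to change the parity of a cycle factor. Mixed pairs give it back if we leave out one input and one output in some nodes.

**Definition 14 (chain).** A *chain* consists of distinct nodes $N_0,\dots,N_{p-1}$ ($p\ge2$) and a set $J=\{r_1,\dots,r_p\}$ of vertices with $t(r_i)=N_{i-1}$, $h(r_i)=N_i$ (indices of nodes mod $p$). In $N_i$ the set $J$ contains exactly the input $r_i$ and the output $r_{i+1}$ (indices mod $p$, so in $N_0$ the input $r_p$ and the output $r_1$), and $J$ contains no input or output of other nodes. The chain is *mixed* if for some $i$ the pair $(r_i,r_{i+1})$ is mixed in $N_i$.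

For example, in $D_7$ put $N_0=G_2$, $N_1=G_1$. Any $r_1\in U$, $r_2\in W$ form a chain with $p=2$. As $D_7$ has no 2-cycle, at least one of the pairs is non-adjacent in its node, so the chain is mixed by Lemma 12(b).

The first lemma on chains manufactures an even cyclic family.

**Lemma 17.** If $J$ is a mixed chain, $D-J$ has a cycle factor with an even number $\kappa\ge2$ of cycles that uses in every node $N$ outside the chain a PM of $N$; this family is cyclic.

*Proof.* Choose a PM of $N_i-r_i-r_{i+1}$ for each $i$ (Lemma 8) and a PM of each other node. Every vertex outside $J$ is matched once as an input and once as an output, so together these PMs form a cycle factor of $D-J$. Here $V\setminus J\ne\emptyset$, since $|V|=\sum_Nm_N\ge7\nu>p$. In a node with a mixed pair, replace the chosen matching by one of opposite sign. This multiplies the permutation of $V\setminus J$ by an odd permutation, so it changes the parity of the number of cycles. Hence $\kappa$ can be made even, and then $\kappa\ge2$.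

The out-neighbors of $r_i$ are outputs of $N_i$, so the only possible arcs of $D[J]$ are $r_i\to r_{i+1}$ (indices mod $p$). A mixed pair is non-adjacent, so at least one of these arcs is missing, and $D[J]$ is a disjoint union of paths. Apply Lemma 4 if $\kappa\ge3$ and Lemma 5 if $\kappa=2$. $\square$

The second lemma says that short mixed chains do not exist: an untouched node would be contradicted by the ring structure.

**Lemma 18.** A mixed chain contains all nodes of $D$.

*Proof.* Take the cyclic family $Z_1,\dots,Z_\kappa$ of Lemma 17 and suppose the node $N$ is not in the chain. All inputs and outputs of $N$ lie on the cycles $Z_l$. Let $M$ be the chosen PM of $N$; for $x\in\mathrm{In}(N)$ the successor of $x$ on its cycle is its $M$-partner.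

Let $x_0\in\mathrm{In}(N)$, $x_0\in Z_l$, and let $y_0$ be its $M$-partner. Now $x_0$ has an out-neighbor $y_1\ne y_0$. We have $y_1\in\mathrm{Out}(N)$, so $y_1\notin J$, and since the family is cyclic, $y_1\in Z_{l+1}$. Let $x_1\in\mathrm{In}(N)\cap Z_{l+1}$ be the $M$-partner, that is, the predecessor, of $y_1$. Iterating, we get $x_0,x_1,\dots$ and $y_0,y_1,\dots$ with $x_ky_k\in M$ and $x_k\to y_{k+1}$, where each step raises the index of the cycle by one mod $\kappa$.

Let $x_a=x_b$, $a<b$, be a first repetition, so $x_a,\dots,x_{b-1}$ are distinct, and $y_b=y_a$. Then $t=b-a$ is a multiple of $\kappa$, hence even. Replacing the edges $x_ky_k$ ($a\le k<b$) of $M$ by $x_ky_{k+1}$ gives a PM of $N$ that differs from $M$ by a $t$-cycle, which is odd. This contradicts extremality. $\square$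

## 13. The nodes form a directed cycle

Next we use Lemma 18 together with the large set $\Lambda$ to show that around each node the wiring has only one source or only one target.

**Lemma 19.** If $\nu\ge3$, then for each node $K$ either all links into $K$ come from a single node, or all links out of $K$ go to a single node.

*Proof.* Let $\Lambda$ be as in Lemma 16(a) for $K$. Reversing $D$ if necessary, assume $\Lambda\subseteq\mathrm{Out}(K)$; we show that all links into $K$ come from one node.

**Step 1: for each $r\in\Lambda$, a non-adjacent input that $r$ can reach without $K$.** Let $r\in\Lambda$. Choose PMs in all nodes except $K$. In the set of chosen arcs, a vertex has an out-arc if and only if it is not in $\mathrm{In}(K)$, and an in-arc if and only if it is not in $\mathrm{Out}(K)$. So these arcs form disjoint paths, which we call *wires*, and possibly some cycles. Each wire leads from a vertex of $\mathrm{Out}(K)$ to a vertex of $\mathrm{In}(K)$; every vertex of $\mathrm{Out}(K)$ is the first, and every vertex of $\mathrm{In}(K)$ the last, vertex of a wire. Let the wire starting at $r$ end at $q$.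

If $q\to r$ were an arc, this wire would close to a cycle $Z$. The other wires form a non-empty family, as $m_K\ge7$. The last vertex of each of them has three out-neighbors in $\mathrm{Out}(K)$, at most one of which is $r$; the others are first vertices of distinct wires of the family. So all outdegrees in the digraph $T^*$ of Lemma 2 are $\ge2$, a contradiction. Hence $q$ is not adjacent to $r$ in $K$. Each arc $xy$ of the wire lies in the node $h(x)=t(y)\ne K$, so the wire shows that $t(q)$ is reachable from $h(r)$ in $\mathcal N-K$.

**Step 2: paths in $\mathcal N-K$ are long.** Let $q\in\mathrm{In}(K)$ be any input not adjacent to $r$ in $K$. Any path in $\mathcal N-K$ from $h(r)$ to $t(q)$ yields, with $r$, $q$ and arbitrary links along the path, a chain through $K=N_0$, with $r_1=r$ and $r_p=q$. It is mixed as $r\in\Lambda$. By Lemma 18 that path contains *all* nodes other than $K$. By Step 1 such a path exists for some $q$, so all nodes $\ne K$ are reachable from $h(r)$ in $\mathcal N-K$.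

**Step 3: the inputs not adjacent to $r$ come from one node.** Suppose $q,q'$ are two inputs of $K$ not adjacent to $r$ with $t(q)\ne t(q')$. By Step 2 there is a path in $\mathcal N-K$ from $h(r)$ to $t(q)$, and it contains $t(q')$. Its initial segment ending in $t(q')$ misses $t(q)$, which contradicts Step 2 for $q'$. So there is a node $M_r$ such that every $q\in\mathrm{In}(K)$ with $t(q)\ne M_r$ is adjacent to $r$; there are at most 3 such $q$.

**Step 4: the node does not depend on $r$, and there are no exceptions.** If $M_r\ne M_{r'}$ for $r,r'\in\Lambda$, then every $q\in\mathrm{In}(K)$ satisfies $t(q)\ne M_r$ or $t(q)\ne M_{r'}$, so $m_K\le3+3=6$, a contradiction. Thus $M_r=M$ for all $r\in\Lambda$. Any $q\in\mathrm{In}(K)$ with $t(q)\ne M$ would be adjacent to all of the at least four vertices of $\Lambda$, which is impossible as $q$ has degree 3 in $K$. $\square$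

With this, any short cycle of nodes can be made into a mixed chain.

**Lemma 20.** $\mathcal N$ is a directed cycle.

*Proof.* For $\nu=2$ this is clear, as there is one node of each type. Let $\nu\ge3$ and suppose $C_0\to C_1\to\dots\to C_{p-1}\to C_0$ is a cycle of $\mathcal N$ not containing all nodes. Here $p\ge2$, since $\mathcal N$ has no loops: $t(x)$ and $h(x)$ have different types. Apply Lemma 19 to $C_0$: either all inputs of $C_0$ are links from $C_{p-1}$, or all outputs of $C_0$ are links to $C_1$.

In the first case choose any link $y$ from $C_0$ to $C_1$ and, by Lemma 16(b), an input $x$ of $C_0$ with $(x,y)$ mixed; $x$ is a link from $C_{p-1}$. In the second case choose any link $x$ from $C_{p-1}$ to $C_0$ and an output $y$ of $C_0$ with $(x,y)$ mixed; $y$ is a link to $C_1$. Complete $r_1=y$, $r_p=x$ with arbitrary links along the cycle (for $p=2$ nothing is to be added). This is a mixed chain not containing all nodes, contradicting Lemma 18.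

So every cycle of the strong digraph $\mathcal N$ is Hamiltonian. There is one, and a further arc $C_i\to C_j$ with $j\ne i+1$ would give the shorter cycle $C_j\to\dots\to C_i\to C_j$. So $\mathcal N$ is a directed cycle. $\square$

## 14. A transversal path and the final contradiction

Write $\mathcal N$ as $N_0\to N_1\to\dots\to N_{\nu-1}\to N_0$, so that $\mathrm{Out}(N_i)=\mathrm{In}(N_{i+1})$ (indices mod $\nu$). As the types alternate, $\nu$ is even.

We would like to repeat the checkerboard argument of Lemma 6 with the even cyclic family that a mixed chain $J$ provides. The obstacle is that arcs may now end in $J$ instead of on the next cycle, so that outdegrees inside the two halves drop. The remedy is to choose $J$ as a path with one vertex in each $\mathrm{Out}(N_i)$: then each vertex loses at most one out-neighbor. One half needs only a cycle and can afford this loss; to the other half we add the path $J$, cut into pieces of two vertices.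

**Completion of the proof of Theorem 1.**

**Step 1: choosing the path $J$.** Reversing $D$ and renumbering the nodes if necessary, let $\Lambda\subseteq\mathrm{Out}(N_0)$ be as in Lemma 16(a) for $N_0$. Choose $r_1\in\Lambda$ and successively $r_{i+1}\in N_D^+(r_i)$ for $1\le i<\nu$. Then $r_i\in\mathrm{Out}(N_{i-1})\cap\mathrm{In}(N_i)$, and $r_\nu\in\mathrm{In}(N_0)$. Put $J=\{r_1,\dots,r_\nu\}$. Each node has exactly one output in $J$. All out-neighbors of a vertex $x$ are outputs of the one node $h(x)$, so
$$\text{every vertex of } D \text{ has at most one out-neighbor in } J.\tag{5}$$

**Step 2: $J$ is a mixed chain.** If $r_\nu\to r_1$ were an arc, $S=r_1\cdots r_\nu r_1$ would be a cycle. By (5) every vertex outside $S$ has at least two out-neighbors outside $S$, and $V\setminus V(S)\ne\emptyset$ since $|V|\ge7\nu$. This contradicts Lemma 2. So $r_\nu,r_1$ are non-adjacent in $N_0$, the pair $(r_\nu,r_1)$ is mixed because $r_1\in\Lambda$, and $J$ is a mixed chain with $p=\nu$.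

**Step 3: the cyclic family around $J$.** By Lemma 17, $D-J$ has a cycle factor $Z_1,\dots,Z_\kappa$ with $\kappa\ge2$ even, which is a cyclic family. As noted in the proof of Lemma 17, the only possible arcs of $D[J]$ are $r_i\to r_{i+1}$ (indices mod $\nu$). All of them except $r_\nu\to r_1$ are present, so $D[J]$ is exactly the path $r_1\to\dots\to r_\nu$. Arcs leaving $B_i$ end in $B_i\cup Z_{i+1}$, so along this path we never leave the part $B_i$ that contains $r_1$. Renumber cyclically so that $J=B_\kappa$ and the other $B_i$ are empty. For $x\in Z_l$, the two out-neighbors of $x$ other than its successor lie in $Z_{l+1}$ if $l<\kappa$, and in $Z_1\cup J$ if $l=\kappa$. All arcs leaving $J$ end in $J\cup Z_1$.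

**Step 4: the checkerboard.** Let $c$ be the color of $r_1$ and $\bar c$ the other color; $r_i$ has color $c$ if and only if $i$ is odd. Let
$$\mathcal A=\{x\in Z_l:\ x\text{ has color }c\text{ if }l\text{ is odd, color }\bar c\text{ if }l\text{ is even}\},\qquad\mathcal B=\Bigl(\bigcup_lV(Z_l)\Bigr)\setminus\mathcal A .$$
An arc changes the color. So an arc from $\mathcal A\cap Z_l$ to $Z_{l+1}$ ends in $\mathcal A$, and likewise for $\mathcal B$. This includes $l=\kappa$ with $Z_{\kappa+1}=Z_1$, because $\kappa$ is even.

**Step 5: $\mathcal B$ contains a cycle.** $\mathcal B\ne\emptyset$, since every $Z_l$ contains both colors. Let $x\in\mathcal B\cap Z_l$. If $l<\kappa$, its two non-successor out-neighbors lie in $Z_{l+1}\cap\mathcal B$. If $l=\kappa$, they lie in $(Z_1\cap\mathcal B)\cup J$, and by (5) at most one is in $J$. So all outdegrees of $D[\mathcal B]$ are $\ge1$, and $D[\mathcal B]$ contains a cycle $Z$.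

**Step 6: a path system on the other side.** Consider the disjoint paths consisting of the single vertices of $\mathcal A$ and the paths $r_1r_2,\ r_3r_4,\ \dots,\ r_{\nu-1}r_\nu$; here we use that $\nu$ is even. All of them avoid $Z$. In the digraph $T^*$ of Lemma 2:

- A vertex $x\in\mathcal A\cap Z_l$ with $l<\kappa$ has two out-neighbors in $Z_{l+1}\cap\mathcal A$.
- A vertex $x\in\mathcal A\cap Z_\kappa$ has color $\bar c$. Its two non-successor out-neighbors have color $c$ and lie in $Z_1\cup J$, so in $(Z_1\cap\mathcal A)\cup\{r_1,r_3,\dots,r_{\nu-1}\}$. They are first vertices of distinct paths of the family.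
- For the path $r_{2i-1}r_{2i}$, the three out-neighbors of $r_{2i}$ have color $c$ and lie in $J\cup Z_1$, so in $(Z_1\cap\mathcal A)\cup\{r_1,r_3,\dots,r_{\nu-1}\}$. Again they are first vertices of distinct paths.

So all outdegrees of $T^*$ are $\ge2$, which contradicts Lemma 2. This proves Theorem 1, and hence the Henning–Yeo conjecture is true. $\square$

## 15. Other degrees, and a 3-regular tournament

**Proof of Theorem 2.**

**Step 1: $d\ge3$ is reduced to $d=3$.** Let $D$ be bipartite and $d$-regular. Each of the $d$-regular bipartite graphs $G_1$ (arcs from $U$ to $W$) and $G_2$ (arcs from $W$ to $U$) is a union of $d$ disjoint PMs by König. Taking three of them from each gives a spanning bipartite 3-regular subdigraph. Apply Theorem 1 to it with the given weights.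

**Step 2: counterexamples for $d=1,2$.** For $d=1$, a directed cycle of even length is bipartite and 1-regular and has no two disjoint cycles. For $d=2$ and $k\ge2$, replace every edge of an undirected cycle of length $2k$ by two opposite arcs. This digraph is bipartite and 2-regular. Its cycles are the 2-cycles and two Hamiltonian cycles, so any two disjoint cycles have length 2.

**Step 3: bipartiteness cannot be dropped for $d=3$.** Let $D$ have vertex set $\mathbb Z_7$ and arcs $x\to x+s$, $s\in\{1,2,4\}$. As $-\{1,2,4\}=\{6,5,3\}$, it is a 3-regular tournament. So its cycles have length $\ge3$, and two disjoint cycles of different length would have lengths 3 and 4 and would form a cycle factor. Cycle factors of $D$ correspond to PMs of the bipartite graph that joins $x$ on one side to $x+1,x+2,x+4$ on the other. By the table of differences in Example 3 this is the Heawood graph, so by Lemma 12(a) the permutations of $\mathbb Z_7$ given by cycle factors all have the same sign. The factor $x\mapsto x+1$ is a 7-cycle, an even permutation. A permutation with one 3-cycle and one 4-cycle is odd. So no two disjoint cycles of $D$ have different lengths. $\square$
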